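\title{Finite representability is undecidable for intersection, converse and composition}

\begin{abstract}
A finite algebra in the signature $\{\cdot,\smile,;\}$ or $\{\cdot,\smile,;,1'\}$ is finitely representable if it is isomorphic to an algebra of binary relations on a finite set, the operations being intersection, converse, composition and the identity relation. We prove that finite representability is undecidable for both signatures, and for every signature obtained from $\{\cdot,\smile,;\}$ by adding any of union, reflexive--transitive closure and the empty, full and identity relations. To a finitely presented group $\Gamma$ and a word $w$ we attach a finite algebra that is representable exactly when $w\neq1$ in $\Gamma$, and finitely representable exactly when $w$ survives in a finite quotient of $\Gamma$; the latter property is undecidable by a theorem of Slobodskoi.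
\end{abstract}

\section{Introduction}\label{sec:intro}

Binary relations on a set $X$, that is, subsets of $X\times X$, carry the operations
\begin{align*}
R\cdot S&=R\cap S, \qquad R+S=R\cup S, \qquad R^{\smile}=\{(y,x):(x,y)\in R\},\\
R;S&=\{(x,z):\text{there is } y \text{ with } (x,y)\in R \text{ and } (y,z)\in S\},
\end{align*}
the constants $0=\emptyset$, $1=X\times X$, $1'=\{(x,x):x\in X\}$, and the reflexive--transitive closure $R^*=\bigcup_{n\ge0}R^n$, where $R^0=1'$ and $R^{n+1}=R^n;R$. A \emph{signature} $\mathcal F$ is a set of these operation symbols, and an \emph{$\mathcal F$-algebra} is a set with operations of the corresponding arities; no axioms are assumed. A \emph{representation} of an $\mathcal F$-algebra $\mathbf A$ on the \emph{base} $X$ is an injective map $\theta$ from $\mathbf A$ to the set of binary relations on $X$ that carries each operation of $\mathbf A$ to the operation of the same name on relations. The algebra is \emph{representable} if it has a representation, and \emph{finitely representable} if it has one on a finite base. The \emph{(finite) representability problem} for $\mathcal F$ asks for an algorithm that decides, given the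 operation tables of a finite $\mathcal F$-algebra, whether it is (finitely) representable.

The signatures
\[
\mathcal F_1=\{\cdot,\smile,;\}\qquad\text{and}\qquad\mathcal F_2=\{\cdot,\smile,;,1'\}
\]
were studied and characterized by J\'onsson and are sometimes referred to as relation algebras in the sense of J\'onsson. It is known that the representability problem is undecidable for both. The undecidability of finite representability for these signatures was posed as open in \cite{source}.

For the signature $\{;\}$ the two problems coincide and are easy. Composition is associative, so a representable algebra is a semigroup, and a finite semigroup $A$ is represented on the finite set $A\cup\{1\}$, with $1$ a new identity element, by $a\mapsto\{(x,xa):x\in A\cup\{1\}\}$. For an arbitrary signature, finite representability can at least be confirmed: one runs through all finite bases and all maps $\theta$, and each can be tested. So the question is whether a fruitless search can ever be called off. The undecidability of representability does not answer it, because a finite algebra may be representable on infinite bases only (Corollary~\ref{cor:higman}).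

One would still guess that the problem is undecidable. If $a;a^\smile=1'=a^\smile;a$ in an $\mathcal F_2$-algebra, then every representation sends $a$ to a permutation of the base. An operation table can therefore impose equations and inequations on permutations, a finite representation solves them in a finite group, and solvability of such systems in finite groups is undecidable. Two obstacles stand between this guess and a proof. First, an algebra that contains some permutations contains the group they generate, so this group is finite and given by its table, and nothing about it is left to decide. The group in question has to be visible in every representation without being contained in the algebra. Second, $\mathcal F_1$ has no $1'$, and so no direct way of saying that a relation is a function. The guess is nevertheless correct.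

\begin{theorem}\label{thm:main}
For every signature $\mathcal F$ with
\begin{equation}\label{eq:range}
\{\cdot,\smile,;\}\subseteq\mathcal F\subseteq\{\cdot,+,\smile,;,{}^*,0,1,1'\},
\end{equation}
in particular for $\mathcal F_1$ and $\mathcal F_2$, the finite representability problem is undecidable.
\end{theorem}

The proof is a computable reduction from the problem whether a given word survives in some finite quotient of a given finitely presented group, which is undecidable by Slobodskoi's theorem \cite{slob}; the known undecidability of representability is not used. The reduction passes through a combinatorial object, a twisted complex, introduced in Section~\ref{sec:complex}. The core of the paper is Theorem~\ref{thm:algebra}, which turns a twisted complex into a finite algebra whose representations correspond to group labelings of the complex. Section~\ref{sec:triangle} works out the construction for a single triangle, and Sections~\ref{sec:algebra}--\ref{sec:back} prove the theorem. Section~\ref{sec:groups} converts group presentations into twisted complexes, and Section~\ref{sec:conseq} completes the proof and draws consequences.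

Throughout, $\mathbb Z_2=\{0,1\}$ is written additively and $[x,y]=xyx^{-1}y^{-1}$. A statement containing ``(finite)'' stands for two statements, one with the word in every place and one without it.

\section{Twisted complexes and their labelings}\label{sec:complex}

To keep the group out of the algebra we spread it over several copies. Take a group $G$, disjoint copies $G_i$ of it indexed by the vertices of a graph, with $g_i$ the copy of $g$ in $G_i$, and an element $a_{ij}\in G$ for each oriented edge. The edge gives the relation $\{(g_i,(ga_{ij})_j):g\in G\}$ from $G_i$ to $G_j$, and an equation $a_{ij}a_{jk}=a_{ik}$ says that the composite of two such relations is a third. An inequation $\gamma\neq1$ says that the parallel relations given by $a_{ij}$ and $a_{ij}\gamma$ differ. But $a_{ij}\gamma a_{jk}=a_{ik}\,(a_{jk}^{-1}\gamma a_{jk})$, so composition spreads conjugates of $\gamma$, and then their products, over the other edges. The number of parallel relations on an edge is finite and known in advance if $\gamma$ is central and of known order, and the simplest choice is order $2$. The equations may then be allowed to hold up to a prescribed power of $\gamma$.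

\begin{definition}\label{def:complex}
A \emph{twisted complex} $D=(I,\sim,\Delta,\omega)$ consists of a finite set $I$ of vertices, a symmetric irreflexive relation $\sim$ on $I$, a set $\Delta$ of $3$-element subsets of $I$, called \emph{triangles}, whose elements are pairwise $\sim$-related, and a map $\omega\colon\Delta\to\mathbb Z_2$. We write $\omega(ijk)$ for $\omega(\{i,j,k\})$. The \emph{link} of a vertex $j$ is the graph with vertex set $\{i:i\sim j\}$ whose edges are the pairs $\{i,k\}$ with $\{i,j,k\}\in\Delta$. The complex is \emph{link-connected} if $|I|\ge2$, the graph $(I,\sim)$ is connected, and every link is connected with at least two vertices.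

A \emph{labeling} of $D$ in a group $G$ consists of a central element $\gamma\in G$ with $\gamma^2=1\neq\gamma$ and elements $a_{ij}\in G$ for $i\sim j$ such that $a_{ji}=a_{ij}^{-1}$ and
\[
a_{ij}a_{jk}a_{ki}=\gamma^{\omega(ijk)}\qquad\text{for }\{i,j,k\}\in\Delta .
\]
\end{definition}

The triangle condition does not depend on the order of $i,j,k$: a cyclic shift conjugates the left side, which is central, and a reversal inverts it, while $\gamma^{-1}=\gamma$. We use the condition in the form
\begin{equation}\label{eq:tri}
a_{ij}a_{jk}=a_{ik}\gamma^{\omega(ijk)} .
\end{equation}
Three pairwise related vertices need not form a triangle; if they do not, their labels are unconstrained.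

\begin{example}\label{ex:tetra}
Let $I=\{1,2,3,4\}$, with all pairs related and all four triples in $\Delta$. Each link is a $3$-cycle, so $D$ is link-connected. In a labeling, \eqref{eq:tri} evaluates $a_{12}a_{23}a_{34}$ in two ways:
\[
(a_{12}a_{23})a_{34}=a_{14}\gamma^{\omega(123)+\omega(134)},\qquad a_{12}(a_{23}a_{34})=a_{14}\gamma^{\omega(234)+\omega(124)} .
\]
Since $\gamma\ne1$, the four values of $\omega$ sum to $0$. Conversely, if they do, then $a_{1j}=1$ and $a_{jk}=\gamma^{\omega(1jk)}$ for $j,k\in\{2,3,4\}$ define a labeling in the group $\{1,\gamma\}$. We call the complex an \emph{odd tetrahedron} if the sum is $1$; it has no labeling in any group.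
\end{example}

The \emph{$\mathcal F$-reduct} of an algebra is obtained by forgetting the operations that are not in $\mathcal F$.

\begin{theorem}\label{thm:algebra}
From a link-connected twisted complex $D$ one can compute a finite algebra $\mathbf P(D)$ with operations $\cdot,+,\smile,;,{}^*,0,1,1'$ such that, for every signature $\mathcal F$ satisfying \eqref{eq:range}, the $\mathcal F$-reduct of $\mathbf P(D)$ is representable if and only if $D$ has a labeling in some group, and finitely representable if and only if $D$ has a labeling in a finite group.
\end{theorem}

\section{The construction for one triangle}\label{sec:triangle}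

Let $I=\{1,2,3\}$, with all pairs related, $\Delta=\{\{1,2,3\}\}$ and $\omega=\omega(123)$. Fix a labeling in a group $G$ and consider on $G_1\cup G_2\cup G_3$ the relations
\[
P^{ij}_\varepsilon=\{(g_i,(ga_{ij}\gamma^\varepsilon)_j):g\in G\}\qquad(i\neq j,\ \varepsilon\in\mathbb Z_2).
\]
By \eqref{eq:tri}, $P^{12}_\varepsilon;P^{23}_\delta=P^{13}_{\varepsilon+\delta+\omega}$. This is the law we want an abstract algebra to remember.

\medskip\noindent\emph{Hubs.} In a larger complex, a path $i\sim j\sim k$ that does not run along two sides of a triangle yields the composite $P^{ij}_\varepsilon;P^{jk}_\delta$, which is multiplication by $a_{ij}a_{jk}\gamma^{\varepsilon+\delta}$, and longer paths yield longer words. The algebra generated by the $P^{ij}_\varepsilon$ depends on $G$, and its size is not bounded in terms of $D$. The remedy is to destroy the information in such a composite: if a new point is related to all of $G_i$ by the first relation and to all of $G_k$ by the second, the composite contains $G_i\times G_k$. For one triangle the paths to be treated are $k\sim j\sim k$ (Remark~\ref{rem:chain} explains why these cannot be spared). So add a point $h_{jk}$,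 a \emph{hub}, for each ordered pair $j\ne k$; say that $h_{jk}$ and the points of $G_j$ have \emph{sort} $j$; and form the \emph{blocks}
\[
B_1=G_1\cup\{h_{21},h_{31}\},\qquad B_2=G_2\cup\{h_{12},h_{32}\},\qquad B_3=G_3\cup\{h_{13},h_{23}\}.
\]
Let $R^{ij}_\varepsilon$ consist of $P^{ij}_\varepsilon$ and all pairs of sorts $i,j$ that lie in a common block. Then $R^{12}_\varepsilon;R^{21}_\delta$ contains $G_1\times G_1$, by way of $h_{21}$.

The hubs have a price. Write relations as tables in which $\top$ means that all pairs are present, a dot that none is, and $\varepsilon$ stands for $P_\varepsilon$. Then $R^{12}_\varepsilon$ and $R^{23}_\delta$ are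
\[
\begin{array}{c|ccc}
 &G_2&h_{21}&h_{23}\\\hline
G_1&\varepsilon&\top&\cdot\\
h_{12}&\top&\cdot&\cdot\\
h_{13}&\cdot&\cdot&\top
\end{array}
\qquad\qquad
\begin{array}{c|ccc}
 &G_3&h_{31}&h_{32}\\\hline
G_2&\delta&\cdot&\top\\
h_{21}&\cdot&\top&\cdot\\
h_{23}&\top&\cdot&\cdot
\end{array}
\]
and, with $\eta=\varepsilon+\delta+\omega$, the composite $R^{12}_\varepsilon;R^{23}_\delta$ and the relation $R^{13}_\eta$ are
\[
\begin{array}{c|ccc}
 &G_3&h_{31}&h_{32}\\\hline
G_1&\eta&\top&\top\\
h_{12}&\top&\cdot&\top\\
h_{13}&\top&\cdot&\cdot
\end{array}
\qquad\qquad
\begin{array}{c|ccc}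
 &G_3&h_{31}&h_{32}\\\hline
G_1&\eta&\top&\cdot\\
h_{12}&\cdot&\cdot&\top\\
h_{13}&\top&\cdot&\cdot
\end{array}
\]
The composite has the right entry at $(G_1,G_3)$, but two entries too many, at $(G_1,h_{32})$ and $(h_{12},G_3)$. The triangle law has been lost.

\medskip\noindent\emph{Observers.} Intersection can cut the extra entries away. Add a point $z_*$ and try $e_i=\{z_*\}\times G_i$. Then $e_1^\smile;e_3=G_1\times G_3$, and the law returns in the form $(R^{12}_\varepsilon;R^{23}_\delta)\cap(e_1^\smile;e_3)\subseteq R^{13}_\eta$. But this cuts too much: $(e_1^\smile;e_2)\cap R^{12}_\varepsilon=P^{12}_\varepsilon$ is back in the algebra, without its hubs, and the first difficulty returns with it. So add three more points $z_1,z_2,z_3$ and let $e_i$ also relate $z_k$ to the points of sort $i$ in $B_k$. Now $e_1^\smile;e_3$ consists of $G_1\times G_3$ and the pairs of sorts $1,3$ in a common block; it is the last table with $\eta$ replaced by $\top$. Hence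
\[
(R^{12}_\varepsilon;R^{23}_\delta)\cap(e_1^\smile;e_3)=R^{13}_{\varepsilon+\delta+\omega},\qquad (e_1^\smile;e_2)\cap R^{12}_\varepsilon=R^{12}_\varepsilon .
\]
The triangle law holds and no hub is lost.

The base now consists of four overlapping worlds. The observer $z_*$ sees $G_1\cup G_2\cup G_3$, where the relations are the bijections $P^{ij}_\varepsilon$. The observer $z_k$ sees $B_k$, where $R^{ij}_0$ and $R^{ij}_1$ are both full and the triangle law is vacuous. The algebra does not single out $z_*$ by any element, but it records that $R^{12}_0\not\subseteq R^{12}_1$. In an arbitrary representation we take a pair that witnesses this, and a point that sees both of its entries; that point will serve as $z_*$.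

Two things remain to be done in general. We need a finite family of tables, defined without reference to $G$, that is closed under all operations and in which a nonempty entry at $(G_i,G_j)$ always comes with its hub entries (Sections~\ref{sec:algebra} and~\ref{sec:forth}). And we must recover a group from what a single point sees (Section~\ref{sec:back}).

\section{The algebra of a twisted complex}\label{sec:algebra}

Fix a link-connected twisted complex $D$; link-connectedness will be used only in Section~\ref{sec:back}.

\subsection*{Types and blocks}
For $j\in I$, the paths $i\sim j\sim k$ whose composites are to be filled are those with $i=k$ and those with $i\neq k$, $\{i,j,k\}\notin\Delta$. A hub of sort $j$ is indexed by the set of blocks it belongs to, taken from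
\[
\mathcal S_j=\bigl\{\{k\}:k\in I\setminus\{j\}\bigr\}\cup\bigl\{\{i,k\}:i\neq k,\ i\sim j\sim k,\ \{i,j,k\}\notin\Delta\bigr\}.
\]
The finite set $T$ of \emph{types} consists of
\begin{itemize}
\item the \emph{observers} $z_*$ and $z_k$ $(k\in I)$;
\item the \emph{real types} $r_j$ $(j\in I)$, where $r_j$ has sort $j$;
\item the \emph{hubs} $h_{j,S}$ $(j\in I,\ S\in\mathcal S_j)$, where $h_{j,S}$ has sort $j$.
\end{itemize}
The type $r_j$ stands for the copy $G_j$ and each other type for a single point. For $k\in I$ the \emph{block} $\mathcal B_k$ consists of $r_k$ and all hubs $h_{l,S}$ with $k\in S$. Its only real type is $r_k$, and it contains a type of every sort $l\in I$, namely $r_k$ if $l=k$ and $h_{l,\{k\}}$ otherwise; this is why $\mathcal S_l$ contains $\{k\}$ even when $k\not\sim l$.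

\subsection*{Symbols and matrices}
For each pair $(s,t)$ of types, a finite lattice $\Sigma_{st}$ lists the \emph{symbols} that may stand at $(s,t)$:
\begin{itemize}
\item $\Sigma_{r_ir_i}$ is the chain $\emptyset<\mathsf{id}<\top$;
\item for $i\sim j$, $\Sigma_{r_ir_j}$ is the lattice of subsets of $\mathbb Z_2$ with a new top element, so $\emptyset<\{0\},\{1\}<\{0,1\}<\top$;
\item in all other cases $\Sigma_{st}$ is the chain $\emptyset<\top$.
\end{itemize}
For $x\in\Sigma_{st}$ and $y\in\Sigma_{tu}$ define $x\circ y\in\Sigma_{su}$ by the first of the following rules that applies.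
\begin{itemize}
\item[(C1)] If $x$ or $y$ is $\emptyset$, then $x\circ y=\emptyset$.
\item[(C2)] If $x$ or $y$ is $\top$, then $x\circ y=\top$.
\item[(C3)] If $x=\mathsf{id}$, then $x\circ y=y$; if $y=\mathsf{id}$, then $x\circ y=x$.
\end{itemize}
Otherwise $x=A$ and $y=B$ are nonempty subsets of $\mathbb Z_2$ and $(s,t,u)=(r_i,r_j,r_k)$ with $i\sim j\sim k$.
\begin{itemize}
\item[(C4)] If $\{i,j,k\}\in\Delta$, then $A\circ B=\{\varepsilon+\delta+\omega(ijk):\varepsilon\in A,\ \delta\in B\}$.
\item[(C5)] If $i=k$, or $i\ne k$ and $\{i,j,k\}\notin\Delta$, then $A\circ B=\top$.
\end{itemize}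
The value lies in $\Sigma_{su}$: in (C3) because $s=t$ or $t=u$, and in (C4) because $i\sim k$. Note that $x\circ y\neq\emptyset$ whenever $x,y\neq\emptyset$.

A \emph{matrix} is a map $M$ on $T\times T$ with $M(s,t)\in\Sigma_{st}$. There are finitely many. Meet $M\cdot N$ and join $M+N$ are taken entrywise, $M^\smile(s,t)=M(t,s)$, and
\[
(M;N)(s,u)=\bigvee_{t\in T}M(s,t)\circ N(t,u).
\]
The matrix $0$ has all entries $\emptyset$, the matrix $1$ has all entries $\top$, and $1'$ has $\mathsf{id}$ at $(r_j,r_j)$, $\top$ at $(s,s)$ for $s$ not real, and $\emptyset$ off the diagonal. Finally $M^*=\bigvee_{n\ge0}M^n$, where $M^0=1'$ and $M^{n+1}=M^n;M$. Each $M^{n+1}$ is determined by $M^n$, so no new value appears after the first repetition; thus $M^*$ is a finite join and is computable.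

\subsection*{Good matrices}
Rule (C5) is false for the bijections $P^{ij}_\varepsilon$; it becomes true only for matrices that carry the right hub entries. We need a condition that forces these entries and survives all operations. Let $\operatorname{supp}M=\{(s,t):M(s,t)\neq\emptyset\}$, a binary relation on $T$. The relations on $T$ that are mapped into themselves by a given map $\kappa\colon T\to T$ are closed under union, intersection, converse and composition, and supports respect all of these operations except intersection, which fails because $\{0\}\wedge\{1\}=\emptyset$. So we use maps $\kappa$ whose image avoids the pairs $(r_i,r_j)$ with $i\neq j$.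

\begin{definition}\label{def:good}
Let $i\in I$. An \emph{$i$-collapse} is a map $\kappa\colon T\to T$ that sends every observer to $z_i$, every type of sort $i$ to $r_i$, and every type of sort $l\neq i$ to some hub $h_{l,S}$ with $i\in S$. A matrix $M$ is \emph{good} if $M(s,t)\neq\emptyset$ implies $M(\kappa s,\kappa t)\neq\emptyset$, for all $i$, all $i$-collapses $\kappa$ and all types $s,t$. The set of good matrices is $\mathbf P(D)$.
\end{definition}

An $i$-collapse sends each type of sort $l\in I$ to a type of sort $l$ in $\mathcal B_i$: it projects everything onto the world of $z_i$. The hub may be chosen independently for each type, and there is always a choice, namely $h_{l,\{i\}}$. For the single triangle the $i$-collapse is unique. There are finitely many collapses, so $\mathbf P(D)$ is computable from $D$.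

\begin{lemma}\label{lem:closed}
$\mathbf P(D)$ contains $0,1,1'$ and is closed under $\cdot,+,\smile,;,{}^*$.
\end{lemma}

\begin{proof}
The supports of $0,1,1'$ are the empty, full and identity relations on $T$, which every map $\kappa$ preserves. Since a join of symbols is $\emptyset$ only if all of them are, and $x\circ y=\emptyset$ only if $x$ or $y$ is,
\[
\operatorname{supp}(M+N)=\operatorname{supp}M\cup\operatorname{supp}N,\qquad \operatorname{supp}(M;N)=\operatorname{supp}M\,;\operatorname{supp}N,
\]
and $\operatorname{supp}M^\smile=(\operatorname{supp}M)^\smile$. Let $M,N$ be good and let $\kappa$ be an $i$-collapse. Goodness of $M+N$ and $M^\smile$ follows at once. If $(s,u)\in\operatorname{supp}(M;N)$, take $t$ with $(s,t)\in\operatorname{supp}M$ and $(t,u)\in\operatorname{supp}N$; then $\kappa t$ witnesses $(\kappa s,\kappa u)\in\operatorname{supp}(M;N)$. So all $M^n$ are good, and so is their finite join $M^*$. If $(M\cdot N)(s,t)\ne\emptyset$, then $M(s,t),N(s,t)\neq\emptyset$, hence $M(\kappa s,\kappa t),N(\kappa s,\kappa t)\neq\emptyset$. The only real type in the image of $\kappa$ is $r_i$, so $\Sigma_{\kappa s\,\kappa t}$ is a chain, and in a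 chain the meet of two symbols different from $\emptyset$ is different from $\emptyset$.
\end{proof}

\begin{remark}\label{rem:chain}
The last step needs $\Sigma_{r_ir_i}$ to be a chain. Suppose it contained a further symbol for multiplication by $\gamma$, meeting $\mathsf{id}$ in $\emptyset$, and let $M$ be $1'$ with that symbol at $(r_i,r_i)$. Then $M$ and $1'$ have the same support and are good, but $M\cdot1'$ has $\top$ at $(h,h)$ for a hub $h$ of sort $i$ and $\emptyset$ at $(r_i,r_i)$, the image of $(h,h)$ under an $i$-collapse. With no symbol for $\gamma$ on the diagonal, the composite along $i\sim j\sim i$ has to be filled, which is the case $i=k$ of (C5).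
\end{remark}

\subsection*{The distinguished elements}
For $j\in I$, let $e_j$ have $\top$ at $(z_*,r_j)$ and at $(z_k,t)$ for all $k\in I$ and all $t\in\mathcal B_k$ of sort $j$, and $\emptyset$ elsewhere. We say that an observer $z$ \emph{sees} a type $t$ of sort $j$ if $e_j(z,t)=\top$; thus $z_*$ sees the real types and $z_k$ sees $\mathcal B_k$. For $i\sim j$ and $\varepsilon\in\mathbb Z_2$, let $R^{ij}_\varepsilon$ have $\{\varepsilon\}$ at $(r_i,r_j)$, have $\top$ at $(s,t)$ whenever $s$ has sort $i$, $t$ has sort $j$ and $s,t$ lie in a common block, and $\emptyset$ elsewhere. The two clauses do not conflict, as no block contains both $r_i$ and $r_j$.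

These matrices are good. Let $\kappa$ be an $l$-collapse. If $e_j(s,t)\neq\emptyset$, then $s$ is an observer and $t$ has sort $j$, so $\kappa s=z_l$ and $\kappa t\in\mathcal B_l$ has sort $j$, giving $e_j(\kappa s,\kappa t)=\top$. If $R^{ij}_\varepsilon(s,t)\ne\emptyset$, then $\kappa s,\kappa t\in\mathcal B_l$ have sorts $i,j$, giving $R^{ij}_\varepsilon(\kappa s,\kappa t)=\top$.

The next lemma lists all that Section~\ref{sec:back} will use about $\mathbf P(D)$. Write $M\le N$ for $M\cdot N=M$, which is the entrywise order. Only $\cdot$, $\smile$ and $;$ occur in the lemma; this accounts for the lower bound in \eqref{eq:range}.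

\begin{lemma}\label{lem:laws}
In $\mathbf P(D)$, for all $\varepsilon,\delta\in\mathbb Z_2$:
\begin{itemize}
\item[(L1)] $R^{ji}_\varepsilon=(R^{ij}_\varepsilon)^\smile$ for $i\sim j$;
\item[(L2)] $e_i\le e_j;R^{ji}_\varepsilon$ for $i\sim j$;
\item[(L3)] $(R^{ij}_\varepsilon;R^{jk}_\delta)\cdot(e_i^\smile;e_k)\le R^{ik}_{\varepsilon+\delta+\omega(ijk)}$ for $\{i,j,k\}\in\Delta$;
\item[(L4)] $R^{ij}_\varepsilon\le e_i^\smile;e_j$ for $i\sim j$;
\item[(L5)] $R^{ij}_0\not\le R^{ij}_1$ for $i\sim j$.
\end{itemize}
\end{lemma}

\begin{proof}
(L1) holds because the definition of $R^{ij}_\varepsilon$ is symmetric, and (L5) because $\{0\}\not\le\{1\}$ at $(r_i,r_j)$. For the rest, observe that $(e_i^\smile;e_j)(s,t)$ is $\top$ if $s,t$ have sorts $i,j$ and some observer sees both, and is $\emptyset$ otherwise.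

(L4) The observer $z_*$ sees $r_i$ and $r_j$. Any other pair $(s,t)$ in the support of $R^{ij}_\varepsilon$ lies in a block $\mathcal B_l$, and $z_l$ sees both.

(L2) At $(z_*,r_i)$ the middle type $r_j$ contributes $\top\circ\{\varepsilon\}=\top$. At $(z_k,t)$, with $t\in\mathcal B_k$ of sort $i$, take $q\in\mathcal B_k$ of sort $j$; then $e_j(z_k,q)=\top$ and $R^{ji}_\varepsilon(q,t)=\top$.

(L3) Let the left side be different from $\emptyset$ at $(s,u)$. Then $s,u$ have sorts $i,k$ and some observer sees both. If it is $z_l$, then $s,u\in\mathcal B_l$ and the right side is $\top$ at $(s,u)$. If it is $z_*$, then $(s,u)=(r_i,r_k)$, and we compute $(R^{ij}_\varepsilon;R^{jk}_\delta)(r_i,r_k)$, to which only middle types of sort $j$ contribute. By (C4), $r_j$ contributes $\{\varepsilon+\delta+\omega(ijk)\}$. A hub $h_{j,S}$ contributes only if it shares a block with $r_i$ and a block with $r_k$. As $r_i$ lies only in $\mathcal B_i$ and $r_k$ only in $\mathcal B_k$, this means $i,k\in S$, so $S=\{i,k\}$; but $\{i,k\}\notin\mathcal S_j$ because $\{i,j,k\}\in\Delta$. So the left side is at most $\{\varepsilon+\delta+\omega(ijk)\}$ at $(r_i,r_k)$, which is the entry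 on the right.
\end{proof}

\section{From a labeling to a representation}\label{sec:forth}

Let $\gamma$ and $(a_{ij})$ be a labeling of $D$ in $G$. Since $G$ embeds in $G\times\mathbb Z_2$ with $\gamma$ remaining central, we may assume $|G|>2$. Let $r_j^G=G_j$ be a copy of $G$, let $t^G$ be a one-point set for each type $t$ that is not real, all these sets being disjoint, and let $W$ be their union. A symbol $x\in\Sigma_{st}$ is interpreted as a relation $x^G\subseteq s^G\times t^G$ by
\[
\emptyset^G=\emptyset,\qquad \top^G=s^G\times t^G,\qquad \mathsf{id}^G=\{(g_i,g_i):g\in G\},
\]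
\[
A^G=\{(g_i,(ga_{ij}\gamma^\varepsilon)_j):g\in G,\ \varepsilon\in A\}\quad\text{for }A\subseteq\mathbb Z_2\text{ at }(r_i,r_j),
\]
and a matrix $M$ as $M^G=\bigcup_{s,t}M(s,t)^G$.

\begin{proposition}\label{prop:forth}
The map $M\mapsto M^G$ is injective on $\mathbf P(D)$ and carries each of $\cdot,+,\smile,;,{}^*,0,1,1'$ to the corresponding operation on binary relations on $W$.
\end{proposition}

\begin{proof}
\emph{Lattice operations and injectivity.} The sets $s^G\times t^G$ partition $W\times W$, so it suffices to see that $x\mapsto x^G$ is injective on each $\Sigma_{st}$ and turns meets and joins into intersections and unions. On the chains it is strictly increasing, since the sets $s^G$ are nonempty and $|G|>1$. At $(r_i,r_j)$ with $i\sim j$, the relations $\{0\}^G$ and $\{1\}^G$ are graphs of bijections, disjoint because $\gamma\ne1$; their union is $\{0,1\}^G$, which relates each $g_i$ to two points and so differs from $\top^G$ because $|G|>2$.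

\emph{Constants and converse.} We have $0^G=\emptyset$, $1^G=W\times W$, and $1'^G$ is the identity on $W$ because $\top^G$ is the identity on a one-point set. For converse, the only symbols to check are the $A\subseteq\mathbb Z_2$, and $g'=ga_{ij}\gamma^\varepsilon$ is equivalent to $g=g'a_{ji}\gamma^\varepsilon$.

\emph{Composition.} Let $M,N$ be good and fix $s,u$. The part of $M^G;N^G$ in $s^G\times u^G$ is $\bigcup_tM(s,t)^G;N(t,u)^G$, and the part of $(M;N)^G$ is $\bigcup_t(M(s,t)\circ N(t,u))^G$ because joins are preserved. Fix $t$, put $x=M(s,t)$ and $y=N(t,u)$, and compare $x^G;y^G$ with $(x\circ y)^G$. Under (C1) both are empty. Every symbol other than $\emptyset$ at $(s,t)$ is interpreted by a relation with domain $s^G$ and range $t^G$, so under (C2) both are $s^G\times u^G$. Under (C3) one factor is the identity on $t^G$. Under (C4), equation \eqref{eq:tri} gives $a_{ij}\gamma^\varepsilon a_{jk}\gamma^\delta=a_{ik}\gamma^{\varepsilon+\delta+\omega(ijk)}$, so again $x^G;y^G=(x\circ y)^G$. Thus the two unions agree term by term unless (C5) applies for some $t$.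

Suppose it does: $(s,t,u)=(r_i,r_j,r_k)$, $i\sim j\sim k$, both $M(r_i,r_j)$ and $N(r_j,r_k)$ are different from $\emptyset$, and $i=k$ or $\{i,j,k\}\notin\Delta$. Then $(M;N)(r_i,r_k)=\top$, and we must show that $M^G;N^G$ contains $G_i\times G_k$. This is where goodness is used. The set $S=\{i,k\}$ belongs to $\mathcal S_j$, as a singleton if $i=k$ and as a pair otherwise. Since $j\ne i$ and $i\in S$, there is an $i$-collapse $\kappa$ with $\kappa r_j=h_{j,S}$, and $\kappa r_i=r_i$. Hence $M(r_i,h_{j,S})\neq\emptyset$, and the only such symbol at this position is $\top$. A $k$-collapse with $r_j\mapsto h_{j,S}$ fixes $r_k$ and gives $N(h_{j,S},r_k)=\top$. So every point of $G_i$ is joined to every point of $G_k$ through the point $h_{j,S}^G$.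

\emph{Closure.} By induction $(M^n)^G=(M^G)^n$, and $M^*$ is the join of the finitely many values of $M^n$, so $(M^*)^G=\bigcup_n(M^G)^n=(M^G)^*$.
\end{proof}

The set $W$ is finite when $G$ is. So if $D$ has a labeling in a (finite) group, every reduct of $\mathbf P(D)$ is (finitely) representable. Complementation is not covered by this argument: the complement of $\mathsf{id}^G$ in $G_i\times G_i$ is not the interpretation of a symbol.

\section{From a representation to a labeling}\label{sec:back}

Let $\theta$ be a representation of the $\{\cdot,\smile,;\}$-reduct of $\mathbf P(D)$ on a base $X$; a representation of any reduct in the range \eqref{eq:range} is one. As $\theta$ is injective and preserves meets, $M\le N$ holds if and only if $\theta(M)\subseteq\theta(N)$. Fix $i_0\sim j_0$. By (L5) there is a pair $(p,q)\in\theta(R^{i_0j_0}_0)\setminus\theta(R^{i_0j_0}_1)$, and by (L4) there is $z\in X$ with $(z,p)\in\theta(e_{i_0})$ and $(z,q)\in\theta(e_{j_0})$. We restrict attention to what $z$ sees: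
\[
Y_i=\{x\in X:(z,x)\in\theta(e_i)\},\qquad Q^{ij}_\varepsilon=\theta(R^{ij}_\varepsilon)\cap(Y_i\times Y_j).
\]
These sets have the following properties.
\begin{itemize}
\item[(Q1)] $Q^{ji}_\varepsilon=(Q^{ij}_\varepsilon)^\smile$ for $i\sim j$.
\item[(Q2)] If $i\sim j$ and $x\in Y_i$, there is $y\in Y_j$ with $(x,y)\in Q^{ij}_\varepsilon$.
\item[(Q3)] $Q^{ij}_\varepsilon;Q^{jk}_\delta\subseteq Q^{ik}_{\varepsilon+\delta+\omega(ijk)}$ for $\{i,j,k\}\in\Delta$.
\item[(Q4)] $Q^{i_0j_0}_0\not\subseteq Q^{i_0j_0}_1$.
\end{itemize}
Indeed, (Q1) is (L1). For (Q2), (L2) gives $y$ with $(z,y)\in\theta(e_j)$ and $(y,x)\in\theta(R^{ji}_\varepsilon)$. For (Q3), every pair in $Y_i\times Y_k$ lies in $\theta(e_i^\smile;e_k)$ by way of $z$, so (L3) applies. And $(p,q)$ witnesses (Q4). The following proposition therefore completes the proof of Theorem~\ref{thm:algebra}.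

\begin{proposition}\label{prop:back}
Let $D$ be link-connected, and let sets $Y_i$ $(i\in I)$ and relations $Q^{ij}_\varepsilon\subseteq Y_i\times Y_j$ $(i\sim j,\ \varepsilon\in\mathbb Z_2)$ satisfy \textup{(Q1)--(Q4)}. Then $D$ has a labeling in a group of permutations of a quotient of $Y_{i_0}$. In particular the group is finite if $Y_{i_0}$ is.
\end{proposition}

The $Q^{ij}_\varepsilon$ should be graphs of bijections, but no law in $\{\cdot,\smile,;\}$ can force this: if each point of a base is doubled and each relation replaced by its preimage, then $\cdot,\smile,;$ are still preserved. The most one can hope for is a bijection after identifying points that the relations do not distinguish. For $y,y'\in Y_j$ put $y\approx_jy'$ if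
\[
(y,x)\in Q^{ji}_\varepsilon\iff(y',x)\in Q^{ji}_\varepsilon\qquad\text{for all }i\sim j,\ \varepsilon\in\mathbb Z_2,\ x\in Y_i ,
\]
and let $\bar Y_j=Y_j/{\approx_j}$, with $[y]$ the class of $y$. The triangle law now takes over the role of $1'$.

\begin{lemma}\label{lem:func}
If $(x,y),(x,y')\in Q^{ij}_\varepsilon$ for some $i\sim j$, $\varepsilon$ and $x$, then $y\approx_jy'$.
\end{lemma}

\begin{proof}
Fix $y,y'\in Y_j$. For a vertex $i$ of the link of $j$, say that $y,y'$ \emph{meet at} $i$ if $(x,y),(x,y')\in Q^{ij}_\varepsilon$ for some $x$ and $\varepsilon$, and that they \emph{agree at} $i$ if the displayed equivalence holds for this $i$ and all $\varepsilon,x$.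

Suppose they meet at $i$, and let $k$ be adjacent to $i$ in the link, so that $\{i,j,k\}\in\Delta$; put $\omega=\omega(ijk)$. If $(y,w)\in Q^{jk}_\delta$, then $(x,w)\in Q^{ik}_{\varepsilon+\delta+\omega}$ by (Q3). Since $(y',x)\in Q^{ji}_\varepsilon$ by (Q1), a second use of (Q3) puts $(y',w)$ in $Q^{jk}$ with index $\varepsilon+(\varepsilon+\delta+\omega)+\omega=\delta$. The roles of $y$ and $y'$ can be exchanged, so they agree at $k$. By (Q2) there is $w$ with $(y,w)\in Q^{jk}_0$; then $(y',w)\in Q^{jk}_0$ too, and by (Q1) they meet at $k$.

So meeting at $i$ implies agreeing and meeting at every neighbor of $i$ in the link. The link is connected with at least two vertices, so every vertex, $i$ included, is the end of a walk of positive length from $i$. Hence $y,y'$ agree at every vertex.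
\end{proof}

From now on we compose maps from left to right, as we do relations.

\begin{lemma}\label{lem:bij}
There are bijections $\sigma^{ij}_\varepsilon\colon\bar Y_i\to\bar Y_j$ such that $(x,y)\in Q^{ij}_\varepsilon$ if and only if $\sigma^{ij}_\varepsilon$ sends $[x]$ to $[y]$. They satisfy $\sigma^{ji}_\varepsilon=(\sigma^{ij}_\varepsilon)^{-1}$, and $\sigma^{ij}_\varepsilon\sigma^{jk}_\delta=\sigma^{ik}_{\varepsilon+\delta+\omega(ijk)}$ for $\{i,j,k\}\in\Delta$.
\end{lemma}

\begin{proof}
Membership of $(x,y)$ in $Q^{ij}_\varepsilon$ depends only on $[x]$, by the definition of $\approx_i$, and only on $[y]$, by (Q1) and the definition of $\approx_j$. So $Q^{ij}_\varepsilon$ is the preimage of a relation $\sigma^{ij}_\varepsilon\subseteq\bar Y_i\times\bar Y_j$. It is total by (Q2) and single-valued by Lemma~\ref{lem:func}, so it is a map. By (Q1) its converse is the map $\sigma^{ji}_\varepsilon$, so the two are mutually inverse bijections. By (Q3) the graph of $\sigma^{ij}_\varepsilon\sigma^{jk}_\delta$ is contained in that of $\sigma^{ik}_{\varepsilon+\delta+\omega(ijk)}$, and both are maps on $\bar Y_i$.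
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:back}]
\emph{The involution.} The difference between the two bijections on an edge $j\sim k$, seen from $j$, is the permutation $\rho_{jk}=\sigma^{jk}_1\sigma^{kj}_0$ of $\bar Y_j$. We show that it depends only on $j$ and has square $1$. Let $\{i,j,k\}\in\Delta$. Lemma~\ref{lem:bij} gives $\sigma^{ij}_1\sigma^{jk}_1=\sigma^{ij}_0\sigma^{jk}_0$ and $\sigma^{ij}_0\sigma^{jk}_1=\sigma^{ij}_1\sigma^{jk}_0$. Multiplying on the right by $\sigma^{kj}_0$, and on the left by $\sigma^{ji}_1$ and $\sigma^{ji}_0$ respectively, we get
\[
\rho_{jk}=\sigma^{ji}_1\sigma^{ij}_0=\rho_{ji},\qquad \rho_{jk}=\sigma^{ji}_0\sigma^{ij}_1=\rho_{ji}^{-1}.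
\]
So $\rho_{jk}=\rho_{ji}$ and $\rho_{ji}^2=1$ whenever $i,k$ are adjacent in the link of $j$. The link is connected and has an edge, so all $\rho_{jk}$ with $k\sim j$ equal one permutation $\gamma_j$, and $\gamma_j^2=1$. For $j\sim k$ we have $\sigma^{jk}_1=\gamma_j\sigma^{jk}_0$ by definition, and $\gamma_k=\rho_{kj}^{-1}=\sigma^{kj}_0\sigma^{jk}_1=\sigma^{kj}_0\gamma_j\sigma^{jk}_0$. Thus
\begin{equation}\label{eq:gamma}
\sigma^{jk}_\varepsilon=\gamma_j^{\,\varepsilon}\sigma^{jk}_0,\qquad \sigma^{jk}_0\gamma_k=\gamma_j\sigma^{jk}_0 .
\end{equation}
By (Q4), $\sigma^{i_0j_0}_0\neq\sigma^{i_0j_0}_1$, so $\gamma:=\gamma_{i_0}\neq1$.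

\emph{The labels.} The $\sigma^{ij}_0$ act between different sets, so we transport them to $\bar Y_{i_0}$. Choose a spanning tree of the connected graph $(I,\sim)$, and let $\lambda_i\colon\bar Y_{i_0}\to\bar Y_i$ be the composite of the maps $\sigma_0$ along the tree path from $i_0$ to $i$. By \eqref{eq:gamma} and induction along the path, $\gamma\lambda_i=\lambda_i\gamma_i$. Put $a_{ij}=\lambda_i\sigma^{ij}_0\lambda_j^{-1}$, a permutation of $\bar Y_{i_0}$. Then $a_{ji}=a_{ij}^{-1}$, and
\[
\gamma a_{ij}=\lambda_i\gamma_i\sigma^{ij}_0\lambda_j^{-1}=\lambda_i\sigma^{ij}_0\gamma_j\lambda_j^{-1}=a_{ij}\gamma .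
\]
For a triangle with $\omega=\omega(ijk)$,
\[
a_{ij}a_{jk}=\lambda_i\sigma^{ik}_\omega\lambda_k^{-1}=\lambda_i\gamma_i^{\,\omega}\sigma^{ik}_0\lambda_k^{-1}=\gamma^\omega a_{ik},
\]
which is \eqref{eq:tri}. So $\gamma$ and the $a_{ij}$ form a labeling in the group they generate, in which $\gamma$ is central.
\end{proof}

\begin{remark}
Proposition~\ref{prop:back} fails without connected links. Glue a triangle with $\omega=0$ and an odd tetrahedron (Example~\ref{ex:tetra}) at one vertex. Let all $Y_i$ be $\mathbb Z_2$, let $Q_\varepsilon=\{(g,g+\varepsilon):g\in\mathbb Z_2\}$ on the edges of the triangle, and let $Q_0=Q_1$ be the identity on the edges of the tetrahedron. Then (Q1)--(Q4) hold with $i_0\sim j_0$ in the triangle, but there is no labeling: the nontrivial involution does not pass through the common vertex.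
\end{remark}

\section{From group presentations to twisted complexes}\label{sec:groups}

\subsection*{Words in finite quotients}
A \emph{universal sentence} in the language of groups has the form $\forall\bar x\,\psi$ with $\psi$ a Boolean combination of equations between words in $\bar x$. Slobodskoi's theorem \cite{slob} states that the universal theory of finite groups, the set of universal sentences true in all finite groups, is undecidable. We also recall that homomorphisms from $\Gamma=\langle\mathcal X\mid\mathcal R\rangle$ to a group $G$ correspond to maps $\mathcal X\to G$ under which all relators in $\mathcal R$ evaluate to $1$.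

\begin{lemma}\label{lem:fq}
No algorithm decides, given a finite presentation $\Gamma=\langle\mathcal X\mid\mathcal R\rangle$ and a word $w$, whether there is a homomorphism $\phi$ from $\Gamma$ to a finite group with $\phi(w)\neq1$.
\end{lemma}

\begin{proof}
Putting $\psi$ in conjunctive normal form turns a universal sentence effectively into an equivalent conjunction of clauses
\[
\forall\bar x\,\bigl(u_1=1\wedge\dots\wedge u_m=1\ \to\ w_1=1\vee\dots\vee w_n=1\bigr),
\]
and the sentence holds in all finite groups if and only if each clause does. If $n=0$, the clause fails in every group at $\bar x=1$. If $n\ge1$, it fails in some finite group if and only if for each $j$ there are a finite group $G_j$ and a tuple $\bar g_j$ in it with all $u_i(\bar g_j)=1$ and $w_j(\bar g_j)\neq1$: one direction is trivial, and for the other the tuple with components $\bar g_1,\dots,\bar g_n$ refutes the clause in $G_1\times\dots\times G_n$. The $j$th condition says that some homomorphism from $\langle\bar x\mid u_1,\dots,u_m\rangle$ to a finite group does not kill $w_j$. An algorithm as in the lemma would thus decide the universal theory of finite groups.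
\end{proof}

\subsection*{Making the inequation central of order two}
A labeling can express only the inequation $\gamma\neq1$ for a central involution $\gamma$, so $w\neq1$ has to be brought into this form. If $w=1$, every commutator with $w$ is trivial, which suggests the equation $[w,v]=\gamma$ in a new unknown $v$. This asks too much: it gives $w^nvw^{-n}=\gamma^nv$, which is impossible when $w$ has odd order $n$. We therefore take one commutator to produce an involution and a second to produce a central one.

\begin{lemma}\label{lem:central}
Let $\Gamma=\langle\mathcal X\mid\mathcal R\rangle$ be a finite presentation, $w$ a word, and $\tau,v$ new letters. The following are equivalent.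
\begin{itemize}
\item[(1)] There are a (finite) group $G$ and a homomorphism $\phi\colon\Gamma\to G$ with $\phi(w)\neq1$.
\item[(2)] There are a (finite) group $G'$, a central $\gamma\in G'$ with $\gamma^2=1\neq\gamma$, and a map $\phi'\colon\mathcal X\cup\{\tau,v\}\to G'$ under which all relators in $\mathcal R$ evaluate to $1$ and $[[w,\tau],v]$ evaluates to $\gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
Assume (2). The restriction of $\phi'$ to $\mathcal X$ induces a homomorphism $\Gamma\to G'$. If it killed $w$, then $[[w,\tau],v]$ would evaluate to $1\neq\gamma$.

Assume (1), and write $w$ for $\phi(w)$. Recall that if a group $H$ acts from the left by automorphisms on an abelian group $N$, the semidirect product $N\rtimes H$ contains $N$ and $H$, its elements are written uniquely as $nh$, and $hnh^{-1}=h\cdot n$.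

Let $N$ be the group of finitely supported functions $G\to\mathbb Z_2$, with $\delta_x$ the indicator function of $x$ and $g\cdot\delta_x=\delta_{gx}$. Put $G_1=N\rtimes G$ and $\tau=\delta_1$. Then $u:=[w,\tau]=w\cdot\delta_1-\delta_1=\delta_w+\delta_1$, which lies in $N$ and is nonzero as $w\neq1$.

Let $V$ be the group of all functions $G_1\to\mathbb Z_2$, on which $G_1$ acts from the left by $(g\cdot f)(x)=f(xg)$, and put $G'=V\rtimes G_1$. Define $v\in V$ by $v(ng)=n(g)$ for $n\in N$, $g\in G$. Since $(ng)u=(n+\delta_{gw}+\delta_g)\,g$ and $gw\neq g$, we have $v(xu)=v(x)+1$ for all $x\in G_1$. Hence $[u,v]=u\cdot v-v=\gamma$, the constant function $1$. It has order $2$, commutes with $V$, and is fixed by $G_1$, so it is central in $G'$. Let $\phi'$ agree with $\phi$ on $\mathcal X$, through $G\le G_1\le G'$, and send the letters $\tau,v$ to the elements of the same names. If $G$ is finite, so are $G_1$ and $G'$.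
\end{proof}

\subsection*{Triangulating the presentation}
We build a triangulated presentation complex: a loop of three edges for each letter, a disc for each relator, and a disc for $[[w,\tau],v]$ with one twisted triangle. The boundary walk of a disc repeats vertices, so a cone over it with a single new vertex would use one edge for several radii and impose unwanted equations. A collar of new vertices between the walk and the cone point avoids this.

\begin{lemma}\label{lem:triang}
From a finite presentation $\langle\mathcal X\mid\mathcal R\rangle$ with nonempty relators and a word $w$ one can compute a link-connected twisted complex $D$ that has a labeling in a (finite) group if and only if condition \textup{(2)} of Lemma~\ref{lem:central} holds with a (finite) group $G'$.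
\end{lemma}

\begin{proof}
\emph{The complex $L$.} Let $\rho_0=[[w,\tau],v]$, written out as an unreduced word. Take a vertex $o$ and, for each letter $x\in\mathcal X\cup\{\tau,v\}$, vertices $x',x''$ and edges $\{o,x'\},\{x',x''\},\{x'',o\}$; the set $\{o,x',x''\}$ is not a triangle. Let $x$ correspond to the closed walk $o,x',x'',o$ and $x^{-1}$ to its reverse. A word $\rho\in\mathcal R\cup\{\rho_0\}$ then corresponds to a closed walk $b_0,b_1,\dots,b_m=b_0=o$ with $b_i\neq b_{i+1}$ and $m=3\cdot\mathrm{length}(\rho)\geq3$. For each $\rho$ add new vertices $c_0,\dots,c_{m-1},d$ and, with indices modulo $m$, the triangles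
\[
\{b_i,b_{i+1},c_i\},\qquad\{b_{i+1},c_i,c_{i+1}\},\qquad\{c_i,c_{i+1},d\}
\]
together with their sides (Figure~\ref{fig:disc}). Let $\omega=1$ on the triangle $\{c_{m-1},c_0,d\}$ of $\rho_0$ and $\omega=0$ on all others. The graph of $L$ is connected: $x',x''$ are adjacent to $o$, $c_i$ to $b_i$, and $d$ to $c_0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!25] (3.6,1.2)--(5.4,1.2)--(2.7,2.5)--cycle;
\draw (0,0)--(5.4,0);
\draw (0,1.2)--(5.4,1.2);
\foreach \x in {0,1.8,3.6,5.4}{
  \draw (\x,0)--(\x,1.2)--(2.7,2.5);
  \fill (\x,0) circle (1.5pt);
  \fill (\x,1.2) circle (1.5pt);}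
\foreach \x in {0,1.8,3.6}{\draw (\x,1.2)--++(1.8,-1.2);}
\fill (2.7,2.5) circle (1.5pt);
\node[above] at (2.7,2.5) {$d$};
\node[below] at (0,0) {$b_0$};
\node[below] at (1.8,0) {$b_1$};
\node[below] at (3.6,0) {$b_2$};
\node[below] at (5.4,0) {$b_0$};
\node[left] at (0,1.2) {$c_0$};
\node[below left] at (1.8,1.2) {$c_1$};
\node[below left] at (3.6,1.2) {$c_2$};
\node[right] at (5.4,1.2) {$c_0$};
\end{tikzpicture}
\caption{The triangulated disc attached along the closed walk $b_0,\dots,b_m=b_0$ of a word, drawn for $m=3$ and cut open along $b_0c_0d$: the left and right sides are to be identified. The vertices $c_i$ and $d$ are new. The triangle $\{c_{m-1},c_0,d\}$, shaded, is the only one that can have $\omega=1$, and it does so only in the disc of the word $[[w,\tau],v]$.}\label{fig:disc}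
\end{figure}

\emph{A labeling of $L$ gives \textup{(2)}.} Put $\phi'(x)=a_{ox'}a_{x'x''}a_{x''o}$. The reverse walk gives the inverse, so $\rho$ evaluates to $\phi'(\rho)=\prod_{i=0}^{m-1}a_{b_ib_{i+1}}$. By \eqref{eq:tri} for the first two kinds of triangle,
\[
a_{b_ib_{i+1}}=a_{b_ic_i}a_{c_ib_{i+1}}=a_{b_ic_i}\,a_{c_ic_{i+1}}\,a_{c_{i+1}b_{i+1}},
\]
and since $a_{c_{i+1}b_{i+1}}a_{b_{i+1}c_{i+1}}=1$ we get $\phi'(\rho)=a_{b_0c_0}\bigl(\prod_ia_{c_ic_{i+1}}\bigr)a_{b_0c_0}^{-1}$. By the third kind, $a_{c_ic_{i+1}}=\gamma^{\omega_i}a_{c_id}\,a_{c_{i+1}d}^{-1}$ with $\omega_i=\omega(c_ic_{i+1}d)$, so the inner product telescopes to the central element $\gamma^{\sum\omega_i}$. Thus $\phi'(\rho)=1$ for $\rho\in\mathcal R$ and $\phi'(\rho_0)=\gamma$.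

\emph{Condition \textup{(2)} gives a labeling of $L$.} Put $a_{ox'}=\phi'(x)$ and $a_{x'x''}=a_{x''o}=1$, with inverses on the reversed edges. Fix $\rho$, and let $\alpha_i=a_{b_ib_{i+1}}$ and $q_i=\alpha_0\cdots\alpha_{i-1}$, so that $q_0=1$ and $q_{m-1}\alpha_{m-1}=\phi'(\rho)$. For $0\le i\le m-1$ put
\[
a_{b_ic_i}=1,\qquad a_{c_ib_{i+1}}=\alpha_i,\qquad a_{c_ic_{i+1}}=\alpha_i,\qquad a_{c_id}=q_i^{-1}.
\]
These $4m$ edges are distinct, because $b_i\neq b_{i+1}$ and $m\ge3$. The first two kinds of triangle give $a_{b_ib_{i+1}}a_{b_{i+1}c_i}a_{c_ib_i}=\alpha_i\alpha_i^{-1}=1$ and $a_{b_{i+1}c_i}a_{c_ic_{i+1}}a_{c_{i+1}b_{i+1}}=\alpha_i^{-1}\alpha_i=1$. For the third kind and $i<m-1$, we have $a_{c_ic_{i+1}}a_{c_{i+1}d}a_{dc_i}=\alpha_iq_{i+1}^{-1}q_i=1$. For $i=m-1$ the product is $\alpha_{m-1}q_{m-1}$, a conjugate of $\phi'(\rho)$; since $\phi'(\rho)\in\{1,\gamma\}$ is central, the product equals $\phi'(\rho)=\gamma^{\omega_{m-1}}$.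

\emph{Doubling.} The links of $L$ need not be connected: if a letter $x$ occurs in no word $\rho$, the link of $x'$ consists of two isolated vertices. We repair this by giving each vertex a twin that is adjacent to everything in its link. Let $V_L$ be the vertex set of $L$, let $I=V_L\times\{0,1\}$, and let $\pi\colon I\to V_L$ be the projection. Put $i\sim j$ if $i\neq j$ and either $\pi i=\pi j$ or $\{\pi i,\pi j\}$ is an edge of $L$. Let $\Delta$ consist of the $3$-element subsets of $I$ whose projection is an edge or a triangle of $L$, and let $\omega$ be $0$ in the first case and the value at the projection in the second. This is $D$. Its graph is connected because that of $L$ is. The link of $j=(y,s)$ has the vertices $(y,1-s)$ and $(y',s')$ with $y'$ adjacent to $y$ in $L$; there is at least one of the latter, and each is adjacent in the link to $(y,1-s)$, since the three points project onto the edge $\{y,y'\}$. So $D$ is link-connected.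

Given a labeling of $L$, label $i\sim j$ by $a_{\pi i\,\pi j}$, or by $1$ if $\pi i=\pi j$. A triangle over an edge $\{y,y'\}$ has product $1\cdot a_{yy'}a_{y'y}=1$, and a triangle over a triangle has the product of its projection. Conversely, $V_L\times\{0\}$ carries a copy of $L$, so a labeling of $D$ restricts to one of $L$ in the same group.
\end{proof}

\section{Undecidability and consequences}\label{sec:conseq}

Fix a signature $\mathcal F$ satisfying \eqref{eq:range}. Given a finite presentation $\Gamma$ and a word $w$, delete empty relators, compute $D$ by Lemma~\ref{lem:triang}, and let $\mathbf A(\Gamma,w)$ be the $\mathcal F$-reduct of $\mathbf P(D)$. Theorem~\ref{thm:algebra} and Lemmas~\ref{lem:triang} and~\ref{lem:central} show that $\mathbf A(\Gamma,w)$ is (finitely) representable if and only if some homomorphism from $\Gamma$ to a (finite) group does not kill $w$. That is,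
\begin{align}
\mathbf A(\Gamma,w)\text{ is finitely representable}&\iff w\neq1\text{ in some finite quotient of }\Gamma,\label{eq:fin}\\
\mathbf A(\Gamma,w)\text{ is representable}&\iff w\neq1\text{ in }\Gamma.\label{eq:inf}
\end{align}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:fin}, an algorithm for finite representability would contradict Lemma~\ref{lem:fq}.
\end{proof}

The equivalence \eqref{eq:inf} settles the case of arbitrary bases as well, and for $\mathcal F_1$ and $\mathcal F_2$ it gives an independent proof of the known result quoted in the introduction.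

\begin{corollary}
For every $\mathcal F$ satisfying \eqref{eq:range}, the representability problem is undecidable.
\end{corollary}

\begin{proof}
By \eqref{eq:inf}, an algorithm would solve the word problem in every finitely presented group, contrary to the Novikov--Boone theorem.
\end{proof}

\begin{corollary}
For every $\mathcal F$ satisfying \eqref{eq:range}, the set of finitely representable finite $\mathcal F$-algebras is recursively enumerable and its complement is not. There is no computable function $\beta$ such that every finitely representable $\mathcal F$-algebra of size $n$ is representable on a base of size at most $\beta(n)$.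
\end{corollary}

\begin{proof}
The set is recursively enumerable by the search described in Section~\ref{sec:intro}. A recursively enumerable set with recursively enumerable complement is decidable, and a computable bound $\beta$ would allow the search to be stopped; either contradicts Theorem~\ref{thm:main}.
\end{proof}

\begin{corollary}\label{cor:higman}
For every $\mathcal F$ satisfying \eqref{eq:range}, there is an explicit finite $\mathcal F$-algebra that is representable, but only on infinite bases.
\end{corollary}

\begin{proof}
Let $\Gamma$ be Higman's finitely presented infinite group without nontrivial finite quotients \cite{higman}, and let $w$ be a generator with $w\neq1$. By \eqref{eq:fin} and \eqref{eq:inf}, $\mathbf A(\Gamma,w)$ has the stated property.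
\end{proof}

A \emph{quasi-identity} is a sentence $\forall\bar x\,(s_1=t_1\wedge\dots\wedge s_n=t_n\to s=t)$ with terms $s_i,t_i,s,t$, and the \emph{quasi-equational theory} of a class of algebras is the set of quasi-identities true in all its members.

\begin{corollary}
Let $\mathcal F\in\{\mathcal F_1,\mathcal F_2\}$ and let $\mathcal K$ be the class of $\mathcal F$-algebras of binary relations on finite sets. The quasi-equational theory of $\mathcal K$ is undecidable and not recursively enumerable, hence not recursively axiomatizable.
\end{corollary}

\begin{proof}
Let $\mathbf A$ be a finite $\mathcal F$-algebra. Take a variable $x_a$ for each $a\in\mathbf A$, and let $\operatorname{Diag}(\mathbf A)$ be the conjunction of the equations of the operation tables: $x_a\cdot x_b=x_{a\cdot b}$, $x_a^\smile=x_{a^\smile}$, $x_a;x_b=x_{a;b}$, and $x_{1'}=1'$ for $\mathcal F_2$. Assignments that satisfy $\operatorname{Diag}(\mathbf A)$ in an algebra $\mathbf B$ are the homomorphisms $\mathbf A\to\mathbf B$. We claim that $\mathbf A$ is finitely representable if and only if, for all $a\neq b$ in $\mathbf A$, the quasi-identity $\operatorname{Diag}(\mathbf A)\to x_a=x_b$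 fails in $\mathcal K$.

A finite representation $\theta$ refutes all of them through the assignment $x_c=\theta(c)$. Conversely, suppose all fail. If $\mathbf A$ has one element, the identity relation on a one-point set represents it. Otherwise, the failures give homomorphisms $\eta_{ab}$ from $\mathbf A$ into algebras of relations on finite sets $X_{ab}$, which we take to be disjoint, with $\eta_{ab}(a)\neq\eta_{ab}(b)$. On the finite set $\bigcup X_{ab}$ the map $c\mapsto\bigcup\eta_{ab}(c)$ is injective, and it preserves $\cdot,\smile,;$ and $1'$, since on relations that never join different $X_{ab}$ these operations are computed on each $X_{ab}$ separately.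

So a decision procedure for the theory would decide finite representability, contrary to Theorem~\ref{thm:main}. The complement of the theory is recursively enumerable, since one can run through all finite sets and all assignments of relations to the variables in search of a refutation. Hence the theory itself is not recursively enumerable. It would be if it were recursively axiomatizable, as one could list all formal proofs from the axioms.
\end{proof}

\begin{thebibliography}{9}

\bibitem{higman}
G.~Higman, J. London Math. Soc. \textbf{26} (1951), 61--64.

\bibitem{slob}
A.~M.~Slobodskoi, \emph{Unsolvability of the universal theory of finite groups}, Algebra and Logic \textbf{20} (1981), 139--156.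

\bibitem{source}
\emph{Undecidable problems on representability as binary relations}, \texttt{https://core.ac.uk/download/1894845.pdf}.

\end{thebibliography}
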